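
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The hyporeflexive closure of an operator need not be abelian}


\begin{abstract}
The hyporeflexive closure of a Hilbert space operator $T$ is the algebra
$\{T\}'\cap\operatorname{AlgLat}T$. We construct a compact quasinilpotent operator $T$,
lying in every Schatten class, whose hyporeflexive closure is not abelian. The idea is to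
let polynomials in the single operator $T$ imitate, one vector at a time, the
right multiplications of a noncommutative algebra; the left multiplications then survive in the
hyporeflexive closure. We also determine which finite-dimensional
unital algebras with radical of cube zero embed unitally in a hyporeflexive closure: exactly
those whose idempotents are all central.
\end{abstract}

\section{Introduction}

Let $H$ be an infinite-dimensional complex separable Hilbert space and $B(H)$ the algebra of
bounded linear operators on $H$. For $T\in B(H)$ let $\{T\}'$ be its commutant, $\operatorname{Lat}T$ the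
lattice of its closed invariant subspaces, and
\[
\operatorname{AlgLat}T=\{A\in B(H): AM\subseteq M\ \text{for all } M\in\operatorname{Lat}T\}.
\]
The algebra
\[
\mathcal H(T)=\{T\}'\cap\operatorname{AlgLat}T
\]
is called the \emph{hyporeflexive closure} of $T$. Write
$[T]x=\overline{\{p(T)x : p\text{ a polynomial}\}}$. This is the smallest closed invariant
subspace of $T$ containing $x$, so
\begin{equation}\label{eq:local}
A\in\operatorname{AlgLat}T\iff Ax\in[T]x\ \text{ for every }x\in H .
\end{equation}
Thus $\mathcal H(T)$ consists of the operators that commute with $T$ and that, at each vector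
separately, are limits of polynomials in $T$. If one asks instead for a single choice of
polynomials that works for all vectors, one is led to the weakly closed algebra $w(T)$
generated by $T$ and $I$. Since $\{T\}'$ and $\operatorname{AlgLat}T$ are weakly closed algebras
containing $T$ and $I$, we have $w(T)\subseteq\mathcal H(T)$; the inclusion can be proper (Wogen).

The algebra $w(T)$ is abelian, because multiplication is separately
weakly continuous. Is $\mathcal H(T)$ abelian too? The question is asked, as an open one,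
in \cite{CHC}.

A positive answer looks plausible. Let $A,B\in\mathcal H(T)$ and $x\in H$, and choose
polynomials with $p_n(T)x\to Ax$ and $q_m(T)x\to Bx$. As $A$ and $B$ commute with $T$,
\[
ABx=\lim_m q_m(T)Ax=\lim_m\lim_n\, q_m(T)p_n(T)x,\qquad
BAx=\lim_n p_n(T)Bx=\lim_n\lim_m\, q_m(T)p_n(T)x .
\]
So $ABx$ and $BAx$ are the two iterated limits of one double sequence. They agree
whenever the sequences can be taken constant, for instance when $T$ is algebraic
(Theorem~\ref{thm:limits}(iii)). In general, however, the two limits may differ.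

\begin{theorem}\label{thm:main}
There are a compact quasinilpotent $T\in B(H)$, belonging to every Schatten class
$\mathcal S_p$ $(p>0)$, and operators $A,B\in\{T\}'\cap\operatorname{AlgLat}T$ such that
$AB-BA\ne0$; the commutator has rank one.
\end{theorem}

This follows from a more flexible statement, by taking $K=\mathbb C^2$ and
$\beta(a,b)=a_1b_2-a_2b_1$.

\begin{theorem}\label{thm:general}
Let $K\neq0$ be a separable complex Hilbert space, of finite or infinite dimension, and let
$\beta:K\times K\to\mathbb C$ be a bounded bilinear form such that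
\begin{equation}\label{eq:star}
\beta(k,\cdot)=0\ \Longrightarrow\ \beta(\cdot,k)=0\qquad(k\in K).
\end{equation}
There are a quasinilpotent $T\in B(H)$ lying in every $\mathcal S_p$, an injective linear map
$a\mapsto A_a$ from $K$ to $\mathcal H(T)$, and a rank-one $D_0\in\mathcal H(T)$ such that
\begin{equation}\label{eq:mult}
A_aA_b=\beta(a,b)D_0,\qquad A_aD_0=D_0A_a=D_0^2=0\qquad(a,b\in K).
\end{equation}
In particular $[A_a,A_b]=(\beta(a,b)-\beta(b,a))D_0$.
\end{theorem}

The third theorem describes limits to the noncommutativity and gives a partial converse.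
Algebras are associative, and algebras with a unit are assumed to be nonzero. An algebra
\emph{embeds unitally} in $\mathcal H(T)$ if there is an injective homomorphism from it to
$\mathcal H(T)$ that maps its unit to $I$. A
finite-dimensional unital algebra $\mathcal L$ over $\mathbb C$ is \emph{local} if
$\mathcal L/\operatorname{rad}\mathcal L\cong\mathbb C$, where $\operatorname{rad}$ is the
largest nilpotent ideal; equivalently, $\mathcal L=\mathbb C1\oplus N$ with $N$ a nilpotent
ideal, and then $N=\operatorname{rad}\mathcal L$.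

\begin{theorem}\label{thm:limits}
\begin{enumerate}
\item[(i)] For every $T\in B(H)$, each operator in $\mathcal H(T)$ commutes with every
idempotent of $\{T\}'$. Hence every finite-dimensional algebra
$\mathcal B\subseteq\mathcal H(T)$ having a unit is a finite direct product of local algebras,
and commutators in $\mathcal B$ are nilpotent.
\item[(ii)] Conversely, every finite-dimensional unital complex algebra that is a finite direct
product of local algebras and satisfies $(\operatorname{rad})^3=0$ embeds unitally in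
$\mathcal H(T)$ for some $T\in B(H)$. Consequently, a finite-dimensional unital complex algebra with
radical of cube zero embeds unitally in some $\mathcal H(T)$ if and only if all its idempotents
are central.
\item[(iii)] If $T$ is algebraic, for instance of finite rank, then $\mathcal H(T)$ is abelian.
So ``in every $\mathcal S_p$'' in Theorem~\textup{\ref{thm:main}} cannot be improved to ``of
finite rank''.
\end{enumerate}
\end{theorem}

Section~\ref{sec:idea} explains the idea on $4\times4$ matrices.
Sections~\ref{sec:operator}--\ref{sec:alglat} prove Theorems~\ref{thm:main}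
and~\ref{thm:general}, and Section~\ref{sec:limits} proves Theorem~\ref{thm:limits}.

\paragraph{Conventions.} Inner products are linear in the first variable, and $g\otimes h$ is
the operator $x\mapsto\langle x,h\rangle g$, of norm $\|g\|\,\|h\|$; thus
$B(g\otimes h)=Bg\otimes h$ and $(g\otimes h)B=g\otimes B^*h$. If $\ell$ is a functional,
$g\,\ell$ denotes the map $k\mapsto\ell(k)g$.

\section{The idea: left and right multiplications}\label{sec:idea}

The relations \eqref{eq:mult} are those of the algebra
\[
\mathcal A=\mathbb Cz\oplus K\oplus\mathbb C1,\qquad ab=\beta(a,b)z,\quad az=za=z^2=0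
\qquad(a,b\in K),
\]
which is associative because all products of three elements of $K\oplus\mathbb Cz$ vanish.
For $a,b\in K$ let $L_a$ and $R_b$ be left multiplication by $a$ and right
multiplication by $b$ on $\mathcal A$. Writing $f=z$ and $e=1$ for the two end vectors,
\begin{equation}\label{eq:LR}
L_a:\ e\mapsto a,\quad k\mapsto\beta(a,k)f,\quad f\mapsto0;\qquad
R_b:\ e\mapsto b,\quad k\mapsto\beta(k,b)f,\quad f\mapsto0 .
\end{equation}

The smallest interesting case is $K=\mathbb C^2$ with basis $u_1,u_2$ and the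
determinant form, $\beta(u_1,u_2)=1=-\beta(u_2,u_1)$, $\beta(u_i,u_i)=0$. On the basis
vectors not listed, each of the following four maps is zero:
\[
L_{u_1}:\ e\mapsto u_1,\ u_2\mapsto f;\quad
L_{u_2}:\ e\mapsto u_2,\ u_1\mapsto -f;\qquad
R_{u_1}:\ e\mapsto u_1,\ u_2\mapsto -f;\quad
R_{u_2}:\ e\mapsto u_2,\ u_1\mapsto f .
\]
Here $L_{u_1}L_{u_2}e=f$ while $L_{u_2}L_{u_1}e=-f$, so the left multiplications do not
commute. But $L_{u_1}R_{u_2}e=L_{u_1}u_2=f$ and $R_{u_2}L_{u_1}e=R_{u_2}u_1=f$, as
associativity requires: every $L_a$ commutes with every $R_b$.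

Moreover, under condition \eqref{eq:star}, every subspace of $\mathcal A$ that is invariant under
right multiplication by all elements of $\mathcal A$ is invariant under every $L_a$.
Indeed, the smallest such subspace containing $x=\varphi f+k+ce$ is $x\mathcal A$, and we claim
that $L_ax\in x\mathcal A$.
If $c\neq0$, then $x$ is invertible in $\mathcal A$ (a nonzero scalar plus a nilpotent), so
$x\mathcal A=\mathcal A$. If $c=0$, then $x\mathcal A=\mathbb Cx+\{\beta(k,b)f:b\in K\}$ while
$L_ax=\beta(a,k)f$; if this is nonzero, then $\beta(\cdot,k)\ne0$, hence $\beta(k,\cdot)\ne0$ by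
\eqref{eq:star}, and $f\in x\mathcal A$. So the $L_a$ would lie
in the hyporeflexive closure of ``an operator whose polynomials are the right multiplications''.

If $\beta$ is not symmetric, there is no such operator: polynomials in a single $T$ commute, and
the $R_b$ do not. The way
out is that, by \eqref{eq:local}, $\operatorname{AlgLat}T$ tests \emph{one vector
at a time}. We do not need operators $R_b$ among the limits of polynomials in $T$. For each $b$
in a set spanning $K$, we only look for polynomials $p_N(T)$ such that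
\begin{itemize}
\item on vectors $k\in K$, $p_N(T)k\to R_bk=\beta(k,b)f$;
\item on $e$, $p_N(T)e\to R_be=b$ \emph{modulo a subspace $F\ni f$ that lies in $[T]e$ for
another reason}.
\end{itemize}
The uncontrolled part in $F$ leaves room for noncommutativity (Remark~\ref{rem:noconv}).

To achieve this with one operator, we replace $f$ by the first vector $f_0$ of a basis
$(f_n)$ of a Hilbert space $F$, on which $T$ moves $f_n$ down to $f_{n-1}$, and $e$ by
the first vector $e_0$ of a basis $(e_n)$ of a space $E$, on which $T$ moves $e_n$ up to $e_{n+1}$. At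
a sparse set of indices $N$ we let $e_N$ jump into $K$, in the direction $b=k_N$, and let $K$
jump to $f_N$ by $k\mapsto\beta(k,k_N)f_N$ (Figure~\ref{fig:T}). Then
\[
e_0\to\cdots\to e_N\to b\qquad\text{and}\qquad k\to \beta(k,b)f_N\to\cdots\to\beta(k,b)f_0
\]
both take $N+1$ steps and pick up the same weight: at time $N+1$ the operator $T$ imitates
$R_b$. Rapidly decreasing weights make everything else negligible at that time, up to the part in
$F$. A further sparse set of jumps, from $E$ directly to $F$, forces $F\subseteq[T]x$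
whenever $x$ has a nonzero component in $E$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, x=1.35cm, y=1.15cm]
\node (f0) at (0,2) {$f_0$};
\node (f1) at (1,2) {$f_1$};
\node (fd) at (2,2) {$\cdots$};
\node (fN) at (3,2) {$f_N$};
\node (fe) at (4,2) {$\cdots$};
\node (fs) at (5,2) {$f_s$};
\node (ff) at (6,2) {$\cdots$};
\node (K) at (3,1) {$K$};
\node (e0) at (0,0) {$e_0$};
\node (e1) at (1,0) {$e_1$};
\node (ed) at (2,0) {$\cdots$};
\node (eN) at (3,0) {$e_N$};
\node (ee) at (4.5,0) {$\cdots$};
\node (er) at (6,0) {$e_r$};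
\node (ef) at (7,0) {$\cdots$};
\draw[->] (f1)--(f0); \draw[->] (fd)--(f1); \draw[->] (fN)--(fd);
\draw[->] (fe)--(fN); \draw[->] (fs)--(fe); \draw[->] (ff)--(fs);
\draw[->] (e0)--(e1); \draw[->] (e1)--(ed); \draw[->] (ed)--(eN);
\draw[->] (eN)--(ee); \draw[->] (ee)--(er); \draw[->] (er)--(ef);
\draw[->] (eN)--(K) node[midway,left] {$X$};
\draw[->] (K)--(fN) node[midway,left] {$Z$};
\draw[->] (er)--(fs) node[midway,right] {$Y$};
\node at (-0.9,2) {$F$}; \node at (-0.9,0) {$E$};
\end{tikzpicture}
\caption{The action of $T$ on $F\oplus K\oplus E$. The horizontal arrows are weighted shifts.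
At each index $N$ of a sparse set, $X$ sends $e_N$ to a multiple of a vector $k_N\in K$ and $Z$
sends $k\in K$ to a multiple of $\beta(k,k_N)f_N$. At each index $r$ of another sparse set, $Y$
sends $e_r$ to a multiple of $f_s$ for some $s<r$. One index of each kind is shown; the position
of $N$ relative to $r$ and $s$ has no significance.}
\label{fig:T}
\end{figure}

\section{The operator}\label{sec:operator}

Let $K$ and $\beta$ be as in Theorem~\ref{thm:general}. Condition \eqref{eq:star} will not be
used before Section~\ref{sec:alglat}.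

\subsection{Weights}
For $n\ge0$ put $w_n=2^{-4^n}$, $\pi_0=1$ and $\pi_n=w_0\cdots w_{n-1}=2^{-(4^n-1)/3}$. For
$n\ge1$ put $\varepsilon_n=w_{n-1}$. The $w_n$ are the weights of the shifts, $\pi_n$ is the
weight collected between index $0$ and index $n$, and $\varepsilon_n$ is the size of the jump
at $n$. Since $w_0=\frac12$ and $w_{n+1}=w_n^4\le w_n/2$,
\begin{equation}\label{eq:W1}
\sum_{n\ge1}\varepsilon_n\le1,\qquad
\sum_{n>r}\varepsilon_n=\sum_{j\ge r}w_j\le2w_r\quad(r\ge0).
\end{equation}
Since $(w_n)$ decreases, for all $p,q\ge0$,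
\begin{equation}\label{eq:W2}
\frac{\pi_{p+q}}{\pi_p}=w_p\cdots w_{p+q-1}\le\pi_q,\qquad
\frac{\pi_{p+q}}{\pi_p}\le w_1\cdots w_q=2\pi_{q+1}\ \text{ if }p\ge1 ,\qquad
\pi_{q+1}\le w_q .
\end{equation}
The second bound says that among the paths of $q$ steps the one touching index $0$ dominates:
all others have weight at most $2\pi_{q+1}=2w_q\pi_q$, which for large $q$ is far below $\pi_q$.
Finally, for each fixed $s$,
\begin{equation}\label{eq:W3}
\frac{n\,w_n}{\varepsilon_n\pi_n\pi_s}\to0\quad(n\to\infty),\qquad\text{as}\quad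
\log_2\frac{w_n}{\varepsilon_n\pi_n}=-4^n+\frac{4^n}{4}+\frac{4^n-1}{3}
=-\frac{5}{12}\,4^n-\frac13 .
\end{equation}

\subsection{Index sets}
Let $(u_i)_{i\in I}$ be a countable family in the unit ball of $K$ with dense linear span (for
$K=\mathbb C^2$, the standard basis). Choose pairwise disjoint infinite subsets
$\Lambda_i$ $(i\in I)$ and $\Gamma_s$ $(s=0,1,2,\dots)$ of $\{4^l:l\ge1\}$ with $n>s$ for all
$n\in\Gamma_s$; for this, split $\{4^l:l\ge1\}$ into countably many infinite sets and drop finitely many
elements from each $\Gamma_s$. Put $\Lambda=\bigcup_i\Lambda_i$, $\Gamma=\bigcup_s\Gamma_s$,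
and
\[
k_n=u_i\ \text{ if }n\in\Lambda_i,\qquad s(n)=s\ \text{ if }n\in\Gamma_s .
\]
All we need of sparseness is that
\begin{equation}\label{eq:sparse}
n<r,\quad n,r\in\Lambda\cup\Gamma\ \Longrightarrow\ n\le r/4 .
\end{equation}

\subsection{Definition}
Let $E,F$ be Hilbert spaces with orthonormal bases $(e_n)_{n\ge0}$, $(f_n)_{n\ge0}$. The
space $F\oplus K\oplus E$ is separable and infinite-dimensional, and we identify it with $H$.
Define shifts $W$ on $E$ and $V$ on $F$ by
\[
We_n=w_ne_{n+1}\ (n\ge0),\qquad Vf_0=0,\quad Vf_n=w_{n-1}f_{n-1}\ (n\ge1),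
\]
the jumps
\[
X=\sum_{n\in\Lambda}\varepsilon_n\,k_n\otimes e_n:E\to K,\qquad
Z=\sum_{n\in\Lambda}\varepsilon_n\,f_n\,\beta(\cdot,k_n):K\to F,\qquad
Y=\sum_{n\in\Gamma}\varepsilon_n\,f_{s(n)}\otimes e_n:E\to F,
\]
and
\begin{equation}\label{eq:T}
T=\begin{pmatrix}V&Z&Y\\0&0&X\\0&0&W\end{pmatrix}\quad\text{on }F\oplus K\oplus E .
\end{equation}
The series converge in norm by \eqref{eq:W1}.

\subsection{Normalized vectors and powers}
Put $\hat f_m=\pi_m^{-1}f_m$ and $\hat e_n=\pi_n^{-1}e_n$ for $m,n\ge0$, and
$\hat f_m=0$, $\hat e_n=0$ for negative indices. Since $\pi_m=w_{m-1}\pi_{m-1}$ for $m\ge1$,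
\begin{equation}\label{eq:hat}
V\hat f_m=\hat f_{m-1},\qquad W^*\hat e_n=\hat e_{n-1}\qquad(m,n\ge0).
\end{equation}
Hence, for all $i,j,m,n,p\ge0$ and every vector $g$,
\begin{equation}\label{eq:shift}
V^if_m=\pi_m\hat f_{m-i},\qquad (g\otimes e_n)W^j=\pi_n\,g\otimes\hat e_{n-j},\qquad
W^je_p=\frac{\pi_{p+j}}{\pi_p}e_{p+j}.
\end{equation}
In particular $V^if_m=0$ if $i>m$, and $(g\otimes e_n)W^j=0$ if $j>n$. The operators $V^q$ and
$W^q$ map basis vectors to mutually orthogonal vectors, so \eqref{eq:shift} and \eqref{eq:W2}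
give
\begin{equation}\label{eq:VW}
\|V^q\|\le\pi_q,\qquad\|W^q\|\le\pi_q\qquad(q\ge0).
\end{equation}

For $q\ge0$ we have
\begin{equation}\label{eq:powers}
T^{q+1}=\begin{pmatrix}V^{q+1}&V^qZ&G_q\\0&0&XW^q\\0&0&W^{q+1}\end{pmatrix},\qquad
G_q=\sum_{i+j=q}V^iYW^j+\sum_{i+j=q-1}V^iZXW^j ,
\end{equation}
where $i,j\ge0$ and the second sum is empty for $q=0$. This is \eqref{eq:T} for $q=0$. For
$q\ge1$, multiplying the formula for $T^{q}$ on the left by $T$ gives the corner entry
$VG_{q-1}+ZXW^{q-1}+YW^{q}=G_{q}$, and the other entries are immediate.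

\begin{lemma}\label{lem:schatten}
$T$ is compact, quasinilpotent, and belongs to $\mathcal S_p$ for every $p>0$.
\end{lemma}

\begin{proof}
Recall that the $n$-th singular number $s_n(T)$ is the distance of $T$ to the operators of
rank less than $n$, and that a compact operator belongs to $\mathcal S_p$ if
$\sum_ns_n(T)^p<\infty$. As $\varepsilon_j=w_{j-1}$, we can write
$T=\sum_{j\ge1}w_{j-1}B_j$, where $B_j$ is the sum of $f_{j-1}\otimes f_j$, of
$e_j\otimes e_{j-1}$, of $k_j\otimes e_j$ and $f_j\,\beta(\cdot,k_j)$ if $j\in\Lambda$, and of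
$f_{s(j)}\otimes e_j$ if $j\in\Gamma$. As $\Lambda\cap\Gamma=\emptyset$, each $B_j$ has rank at
most $4$ and norm at most
$c=3+\|\beta\|$. By \eqref{eq:W1} the sum over $j>n$ has norm at most $2cw_n$, so $T$ is
compact and $s_{4n+1}(T)\le2cw_n$ for $n\ge0$. Since singular numbers decrease,
$\sum_ks_k(T)^p\le4\sum_{n\ge0}(2cw_n)^p<\infty$.

By \eqref{eq:VW} and $\pi_q^{1/q}\to0$, the operators $V$ and $W$ are quasinilpotent. If
$\lambda\ne0$, then $V-\lambda$, $-\lambda$ and $W-\lambda$ are invertible, so the triangular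
matrix $T-\lambda$ with these diagonal entries is invertible.
\end{proof}

\section{The operators commuting with $T$}\label{sec:commutant}

We want operators in $\{T\}'$ that act like $L_a$ in \eqref{eq:LR}, that is, of the form
\begin{equation}\label{eq:A}
A_a=\begin{pmatrix}0&f_0\,\beta(a,\cdot)&C_a\\0&0&a\otimes e_0\\0&0&0\end{pmatrix}
\quad\text{on }F\oplus K\oplus E,
\end{equation}
with a correction $C_a:E\to F$ to be found. Block multiplication gives
\[
TA_a=\begin{pmatrix}0&Vf_0\,\beta(a,\cdot)&VC_a+Za\otimes e_0\\0&0&0\\0&0&0\end{pmatrix},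
\qquad
A_aT=\begin{pmatrix}0&0&f_0\,\beta(a,X\,\cdot)+C_aW\\0&0&(a\otimes e_0)W\\0&0&0\end{pmatrix}.
\]
Here $Vf_0=0$ and $(a\otimes e_0)W=a\otimes W^*e_0=0$. So $A_aT=TA_a$ if and only if
\begin{equation}\label{eq:sylv}
VC_a-C_aW=f_0\,\beta(a,X\,\cdot)-Za\otimes e_0
=\sum_{N\in\Lambda}\varepsilon_N\beta(a,k_N)\,\bigl(f_0\otimes e_N-f_N\otimes e_0\bigr).
\end{equation}
The coefficients of $f_0\otimes e_N$ and $f_N\otimes e_0$ are opposite because $Z$ is built
from $\beta(\cdot,k_N)$, as for $R_{k_N}$; this is where the commutation of left with right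
multiplications enters. To solve \eqref{eq:sylv} term by term, consider
\begin{equation}\label{eq:D}
D_M=\sum_{m=0}^{M}\hat f_m\otimes\hat e_{M-m}:E\to F\qquad(M\ge0),\qquad D_{-1}=0 .
\end{equation}
By \eqref{eq:hat},
\begin{equation}\label{eq:VD}
VD_M=D_{M-1}=D_MW\qquad(M\ge0).
\end{equation}
We regard $D_M$ also as an operator on $H$ that vanishes on $F\oplus K$ and has range in $F$.
Note that $D_0=f_0\otimes e_0$.

By \eqref{eq:VD} the whole sum $D_{N+1}$ contributes nothing to the left side of
\eqref{eq:sylv}. Removing its two end terms produces exactly the wanted right side, and at the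
same time makes the operator small. For $N\in\Lambda$ let
\[
D^\circ_{N+1}=D_{N+1}-\hat f_0\otimes\hat e_{N+1}-\hat f_{N+1}\otimes\hat e_0
=\sum_{m=1}^{N}\hat f_m\otimes\hat e_{N+1-m}.
\]
Then $VD^\circ_{N+1}=D_N-\hat f_N\otimes\hat e_0$ and
$D^\circ_{N+1}W=D_N-\hat f_0\otimes\hat e_N$ by \eqref{eq:hat} and \eqref{eq:VD}, so
\begin{equation}\label{eq:DcircN}
\pi_N\bigl(VD^\circ_{N+1}-D^\circ_{N+1}W\bigr)
=\pi_N\bigl(\hat f_0\otimes\hat e_N-\hat f_N\otimes\hat e_0\bigr)
=f_0\otimes e_N-f_N\otimes e_0 .
\end{equation}
The rank-one summands of $D^\circ_{N+1}$ have mutually orthogonal ranges and mutually orthogonal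
initial spaces, so its norm is the largest of theirs. For $1\le m\le N$, the second bound in
\eqref{eq:W2} with $p=N+1-m\ge1$ and $q=m-1$ gives $\pi_N/\pi_{N+1-m}\le2\pi_m$. Hence
\[
\|\pi_ND^\circ_{N+1}\|=\max_{1\le m\le N}\frac{\pi_N}{\pi_m\pi_{N+1-m}}\le2 .
\]
(The removed end terms would have had norm $\pi_N/\pi_{N+1}=1/w_N$, which
the factor $\varepsilon_N=w_{N-1}$ cannot compensate.) Therefore
\begin{equation}\label{eq:C}
C_a=\sum_{N\in\Lambda}\varepsilon_N\,\beta(a,k_N)\,\pi_ND^\circ_{N+1}
\end{equation}
converges in norm, $\|C_a\|\le2\|\beta\|\,\|a\|$, and $C_a$ is linear in $a$.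

\begin{lemma}\label{lem:commute}
For $a\in K$ define $A_a$ by \eqref{eq:A} and \eqref{eq:C}. Then $A_a\in\{T\}'$, the map
$a\mapsto A_a$ is linear and injective, and the relations \eqref{eq:mult} hold.
\end{lemma}

\begin{proof}
Equation \eqref{eq:sylv} follows from \eqref{eq:DcircN} and \eqref{eq:C}, so $A_aT=TA_a$.
Linearity is clear, and $a$ is recovered as the $K$-component of $A_ae_0$. The only nonzero
block of $A_aA_b$ is the upper right one, equal to
$f_0\,\beta(a,\cdot)\circ(b\otimes e_0)=\beta(a,b)f_0\otimes e_0$. Finally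
$A_aD_0=D_0^2=0$ because $D_0$ has range in $F$, where $A_a$ and $D_0$ vanish, and $D_0A_a=0$
because $A_a$ has range in $F\oplus K$, where $D_0$ vanishes.
\end{proof}

\section{Polynomials in $T$ that fill $F$}

It remains to show $A_a\in\operatorname{AlgLat}T$. The difficulty is the entry
$C_a$: for $e\in E$ we have no direct way to approximate $C_ae$ by polynomials in $T$ applied to a vector
with $E$-component $e$. We avoid this by putting all of $F$ into $[T]x$, and that is the
purpose of the jumps $Y$.

\begin{lemma}\label{lem:Dlimit}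
For each $s\ge0$, as $r\to\infty$ in $\Gamma_s$,
\[
\frac{T^{r+1}}{\varepsilon_r\pi_r\pi_s}\to D_s\quad\text{in norm.}
\]
Consequently every $D_s$ belongs to $w(T)\subseteq\mathcal H(T)$.
\end{lemma}

\begin{proof}
Let $r\in\Gamma_s$; then $r\notin\Lambda$. We examine the entries of $T^{r+1}$ in
\eqref{eq:powers} with $q=r$ and show that, apart from one term equal to
$\varepsilon_r\pi_r\pi_sD_s$, they are bounded by constant multiples of $r\,w_r$.

\emph{(a) Diagonal.} $\|V^{r+1}\|,\|W^{r+1}\|\le\pi_{r+1}\le w_r$ by \eqref{eq:VW} and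
\eqref{eq:W2}.

\emph{(b) The entries $XW^r$ and $V^rZ$.} We have
$XW^re_p=\frac{\pi_{p+r}}{\pi_p}Xe_{p+r}$. For $p=0$ this vanishes because $r\notin\Lambda$; for
$p\ge1$ its norm is at most $2\pi_{r+1}\varepsilon_{p+r}$ by \eqref{eq:W2}. Summing over $p$,
$\|XW^r\|\le2\pi_{r+1}\le2w_r$. In
\[
V^rZk=\sum_{n\in\Lambda}\varepsilon_n\beta(k,k_n)\,V^rf_n
\]
the terms with $n<r$ vanish, $n=r$ does not occur, and for $n>r$ we have
$\|V^rf_n\|=\pi_n/\pi_{n-r}\le2\pi_{r+1}$. Thus $\|V^rZ\|\le2\|\beta\|w_r$.

\emph{(c) The sum $\sum_{i+j=r}V^iYW^j$.} The summand $\varepsilon_nf_{s(n)}\otimes e_n$ of $Y$,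
$n\in\Gamma$, contributes
\[
\varepsilon_n\,\pi_{s(n)}\pi_n\sum_{i+j=r}\hat f_{s(n)-i}\otimes\hat e_{n-j}.
\]
If $n<r$, a nonzero term needs $i\le s(n)<n$ and $j\le n$, hence $i+j<2n\le r/2$ by
\eqref{eq:sparse}; there is none. If $n=r$, then $s(n)=s$ and $n-j=i$ and, as $s<r$, all $i$ from
$0$ to $s$ occur; the contribution is
\[
\varepsilon_r\pi_s\pi_r\sum_{i=0}^{s}\hat f_{s-i}\otimes\hat e_i=\varepsilon_r\pi_r\pi_sD_s .
\]
The indices $n>r$ contribute norm at most
$(r+1)\sum_{n>r}\varepsilon_n\le2(r+1)w_r$, since $V$ and $W$ are contractions.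

\emph{(d) The sum $\sum_{i+j=r-1}V^iZXW^j$.} Here
$ZX=\sum_{m,n\in\Lambda}\varepsilon_m\varepsilon_n\beta(k_n,k_m)f_m\otimes e_n$, and
$V^i(f_m\otimes e_n)W^j\ne0$ needs $i\le m$ and $j\le n$. If $m,n<r$, then
$i+j\le m+n\le r/2<r-1$ by \eqref{eq:sparse} and $r\ge4$; there is no such term. Since
$r\notin\Lambda$, all other pairs have $\max(m,n)>r$. For each of the $r$ pairs $(i,j)$ they
contribute norm at most
$2\|\beta\|\bigl(\sum_{m>r}\varepsilon_m\bigr)\bigl(\sum_n\varepsilon_n\bigr)\le4\|\beta\|w_r$.

Adding up, $\|T^{r+1}-\varepsilon_r\pi_r\pi_sD_s\|\le(8+6\|\beta\|)\,r\,w_r$. Divide by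
$\varepsilon_r\pi_r\pi_s$ and use \eqref{eq:W3}.
\end{proof}

\begin{lemma}\label{lem:fill}
If $x=\varphi+k+e$ with $\varphi\in F$, $k\in K$, $e\in E$ and $e\ne0$, then $F\subseteq[T]x$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Dlimit}, $D_Mx\in[T]x$ for all $M\ge0$. Let $n_0$ be the least index with
$\langle e,e_{n_0}\rangle\ne0$. For $m\ge0$,
\[
D_{n_0+m}x=\sum_{j=0}^{n_0+m}\langle e,\hat e_{n_0+m-j}\rangle\hat f_j
=\sum_{j=0}^{m}\langle e,\hat e_{n_0+m-j}\rangle\hat f_j ,
\]
because the index $n_0+m-j$ is below $n_0$ for $j>m$. The coefficient of $\hat f_m$ is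
$\langle e,\hat e_{n_0}\rangle\neq0$. By triangularity $D_{n_0}x,\dots,D_{n_0+m}x$ span
$\operatorname{span}\{f_0,\dots,f_m\}$, for every $m$. As $[T]x$ is closed, $F\subseteq[T]x$.
\end{proof}

\section{The operators $A_a$ leave invariant subspaces invariant}\label{sec:alglat}

We now show that at the times $N+1$, $N\in\Lambda_i$, the normalized power of $T$ imitates
$R_{u_i}$ in the sense announced in Section~\ref{sec:idea}.

\begin{lemma}\label{lem:imitate}
Let $x=\varphi+k+e$ with $\varphi\in F$, $k\in K$, $e\in E$, let $P$ be the orthogonal projection onto $K\oplus E$, let $i\in I$, and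
let $N\to\infty$ in $\Lambda_i$.
\begin{enumerate}
\item[(i)] If $e=0$, then $T^{N+1}x/(\pi_N\varepsilon_N)\to\beta(k,u_i)f_0$.
\item[(ii)] In all cases $PT^{N+1}x/(\pi_N\varepsilon_N)\to\langle e,e_0\rangle u_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
All error terms will be bounded by multiples of $\pi_{N+1}$ that do not depend on $N$, and
$\pi_{N+1}/(\pi_N\varepsilon_N)=w_N/w_{N-1}\to0$. We use \eqref{eq:powers} with $q=N$.

(i) Here $T^{N+1}x=V^{N+1}\varphi+V^NZk$ and $\|V^{N+1}\varphi\|\le\pi_{N+1}\|\varphi\|$. In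
$V^NZk=\sum_{n\in\Lambda}\varepsilon_n\beta(k,k_n)V^Nf_n$ the terms $n<N$ vanish, the term $n=N$ is
$\varepsilon_N\beta(k,u_i)\pi_Nf_0$, and for $n>N$ we have
$\|V^Nf_n\|=\pi_n/\pi_{n-N}\le2\pi_{N+1}$ by \eqref{eq:W2}; the terms $n>N$ together have norm
at most $2\pi_{N+1}\|\beta\|\,\|k\|$.

(ii) Here $PT^{N+1}x=XW^Ne+W^{N+1}e$ and $\|W^{N+1}e\|\le\pi_{N+1}\|e\|$. We have
$XW^Ne_0=\pi_NXe_N=\pi_N\varepsilon_Nu_i$, and for $p\ge1$,
$\|XW^Ne_p\|\le\frac{\pi_{N+p}}{\pi_p}\varepsilon_{N+p}\le2\pi_{N+1}\varepsilon_{N+p}$. Hence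
$\|XW^Ne-\langle e,e_0\rangle\pi_N\varepsilon_Nu_i\|\le2\pi_{N+1}\|e\|$.
\end{proof}

\begin{proposition}\label{prop:alglat}
If $\beta$ satisfies \eqref{eq:star}, then $A_a\in\operatorname{AlgLat}T$ for all $a\in K$.
\end{proposition}

\begin{proof}
Let $x=\varphi+k+e$ with $\varphi\in F$, $k\in K$, $e\in E$. By \eqref{eq:local} we must show
$A_ax\in[T]x$, where
\[
A_ax=\beta(a,k)f_0+C_ae+\langle e,e_0\rangle a .
\]

\emph{Case $e=0$.} Then $A_ax=\beta(a,k)f_0$. If this is nonzero, then $\beta(\cdot,k)\ne0$, so
$\beta(k,\cdot)\neq0$ by \eqref{eq:star}. As the $u_i$ span a dense subspace and $\beta$ is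
bounded, $\beta(k,u_i)\ne0$ for some $i$, and Lemma~\ref{lem:imitate}(i) gives $f_0\in[T]x$.

\emph{Case $e\neq0$.} By Lemma~\ref{lem:fill}, $F\subseteq[T]x$; hence $y-Py\in[T]x$ and so $Py\in[T]x$
for every $y\in[T]x$. If $\langle e,e_0\rangle=0$, then
$A_ax\in F\subseteq[T]x$. Otherwise $PT^{N+1}x\in[T]x$ for all $N\in\Lambda_i$, and
Lemma~\ref{lem:imitate}(ii) gives $u_i\in[T]x$ for every $i$. Thus $K\subseteq[T]x$, and
$A_ax\in F+K\subseteq[T]x$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:general} and~\ref{thm:main}]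
Theorem~\ref{thm:general} is the combination of Lemma~\ref{lem:schatten},
Lemma~\ref{lem:commute}, Proposition~\ref{prop:alglat}, and $D_0\in\mathcal H(T)$
(Lemma~\ref{lem:Dlimit} with $s=0$).

For Theorem~\ref{thm:main} take $K=\mathbb C^2$ with standard basis $u_1,u_2$ and
$\beta(a,b)=a_1b_2-a_2b_1$. This form is nondegenerate, so $\beta(k,\cdot)=0$ only for $k=0$
and \eqref{eq:star} holds. The operators $A_{u_1},A_{u_2}\in\mathcal H(T)$ satisfy
\[
A_{u_1}A_{u_2}-A_{u_2}A_{u_1}=2D_0=2f_0\otimes e_0\ne0. \qedhere
\]
\end{proof}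

\begin{remark}
For the operators $T$ and $A_a$ constructed here, condition \eqref{eq:star} is also necessary in
Proposition~\ref{prop:alglat}: if $\beta(k,\cdot)=0$, then $Tk=Zk=0$,
so $[T]k=\mathbb Ck$, while $A_ak=\beta(a,k)f_0$ lies in $\mathbb Ck$ only if it is $0$.
\end{remark}

\begin{remark}\label{rem:noconv}
Lemma~\ref{lem:imitate}(ii) says nothing about the $F$-components. If $\beta$ is not symmetric,
they cannot converge for all $x$ and all $i$. Indeed, by (ii) the operators
$T^{N+1}/(\pi_N\varepsilon_N)$, $N\in\Lambda_i$, would then converge strongly to an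
operator $Q_i$ for every $i$. These limits would commute with each other. By (ii),
$Q_le_0\in u_l+F$, and by (i), $Q_iu_l=\beta(u_l,u_i)f_0$ and $Q_i|_F=0$; so
$Q_iQ_le_0=\beta(u_l,u_i)f_0$, and commutation would force $\beta(u_l,u_i)=\beta(u_i,u_l)$ for all
$i,l$. As the $u_i$ span a dense subspace, $\beta$ would be symmetric.
\end{remark}

\begin{remark}
The vector $e_0$ is cyclic for $T$: the proof of Proposition~\ref{prop:alglat} gives
$F\oplus K\subseteq[T]e_0$, and the $E$-component of $T^je_0$ is $\pi_je_j$. So the existence of a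
cyclic vector does not make $\mathcal H(T)$ abelian.
\end{remark}

\begin{remark}
Take $K=\ell^2\oplus\ell^2$ with the symplectic form
$\beta((x,y),(x',y'))=\sum_j(x_jy'_j-y_jx'_j)$, which is bounded and nondegenerate. Then
$[A_a,A_b]=2\beta(a,b)D_0$ and $D_0$ commutes with all $A_a$: the algebra $\mathcal H(T)$
contains an infinite-dimensional Heisenberg Lie algebra.
\end{remark}

\section{Limits and a partial classification}\label{sec:limits}

We prove Theorem~\ref{thm:limits}. First we recall a standard fact in the form needed.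

\begin{lemma}\label{lem:local}
A finite-dimensional unital complex algebra $\mathcal B$ is a finite direct product of
local algebras if and only if all its idempotents are central.
\end{lemma}

\begin{proof}
Suppose all idempotents are central. Since $\dim\mathcal B<\infty$, the unit is a sum of
mutually orthogonal primitive idempotents $g_j$, that is, nonzero idempotents that are not sums of two nonzero
orthogonal ones. As they are central, $\mathcal B=\prod_jg_j\mathcal B$, and the only idempotents
of $g_j\mathcal B$ are $0$ and $g_j$, since an idempotent $h\in g_j\mathcal B$ gives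
the orthogonal decomposition $g_j=h+(g_j-h)$. By Wedderburn's theorem
$g_j\mathcal B/\operatorname{rad}(g_j\mathcal B)$ is a
product of full matrix algebras over $\mathbb C$. Idempotents lift modulo a nilpotent ideal, so
this quotient has no idempotents except $0$ and its unit; hence it is $\mathbb C$.

Conversely, let $h$ be an idempotent in a local algebra $\mathbb C1\oplus N$. Its image in
$\mathbb C$ is $0$ or $1$, so $h$ or $1-h$ is a nilpotent idempotent and hence is $0$. The
idempotents of a product of local algebras are therefore tuples of zeros and units, which are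
central.
\end{proof}

\subsection{Proof of (i)}
Let $P=P^2\in\{T\}'$ and $A\in\mathcal H(T)$. The closed subspaces $\operatorname{ran}P$ and
$\ker P$ are invariant under $T$, hence under $A$. So $AP=PAP$ and $PA(I-P)=0$, that is,
$AP=PAP=PA$.

Now let $\mathcal B\subseteq\mathcal H(T)$ be finite-dimensional with a unit (not
necessarily $I$). Its idempotents lie in $\{T\}'$ and thus commute with
$\mathcal B\subseteq\mathcal H(T)$. By Lemma~\ref{lem:local}, $\mathcal B$ is a finite direct
product of local algebras. Hence $\mathcal B/\operatorname{rad}\mathcal B$ is a product of copies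
of $\mathbb C$; it is commutative, so commutators in $\mathcal B$ lie in the nilpotent ideal
$\operatorname{rad}\mathcal B$.

\subsection{Proof of (ii)}
One operator from Theorem~\ref{thm:general} realizes one bilinear form. The multiplication on the
radical of a local algebra with cube zero is a finite family of bilinear forms, and there may be
several local factors. We therefore put finitely many operators side by side, at different points of the
spectrum so that invariant subspaces split.

\emph{Splitting.} Let $T_1,\dots,T_n$ be quasinilpotent, $\lambda_1,\dots,\lambda_n$ distinct, and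
$S=\bigoplus_j(T_j+\lambda_j)$. We claim $\bigoplus_j\mathcal H(T_j)\subseteq\mathcal H(S)$.
Here $\sigma(S)=\{\lambda_1,\dots,\lambda_n\}$. Choose disjoint closed disks centered at the $\lambda_j$. By
Runge's theorem the function equal to $1$ near the $j$-th disk and $0$ near the others is a
uniform limit of polynomials on the union of the disks. So, by the holomorphic functional
calculus, the projection $P_j$ onto the $j$-th summand, which is the Riesz idempotent of $S$ at
$\lambda_j$, is a norm limit of polynomials in $S$. Thus $P_jM\subseteq M$ for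
$M\in\operatorname{Lat}S$, so that $M=\bigoplus_jP_jM$, where $P_jM=M\cap\operatorname{ran}P_j$
is closed and belongs to $\operatorname{Lat}T_j$. If $B_j\in\mathcal H(T_j)$, then
$\bigoplus_jB_j$ leaves every such $M$ invariant and commutes with $S$.

\emph{Representing the radicals.} Let $\mathcal B=\prod_{i=1}^q(\mathbb C1_i\oplus N_i)$, where
$N_i$ is the radical of the $i$-th local factor and
$N_i^3=0$. Fix $i$ and choose a subspace $U_i$ with $N_i=U_i\oplus N_i^2$. If $U_i=0$, then
$N_i=N_i^2$, so $N_i=0$ by nilpotency; in this case let $d_i=1$, let $T_{i1}$ be any operator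
from Theorem~\ref{thm:general}, and let $\Phi_{i1}=0$.

Let $U_i\ne0$. Let $\psi_{i1},\dots,\psi_{id_i}$ be a basis of the dual $(N_i^2)^*$; if
$N_i^2=0$, let $d_i=1$ and $\psi_{i1}=0$. Let $1\le j\le d_i$. The form
$(u,u')\mapsto\psi_{ij}(uu')$ on $U_i$ need
not satisfy \eqref{eq:star}, so we enlarge the space to make it nondegenerate. Put
$K=U_i\oplus U_i^*$, with any inner product, and
\[
\beta_{ij}\bigl((u,\xi),(u',\xi')\bigr)=\psi_{ij}(uu')+\xi(u')+\xi'(u).
\]
If $\beta_{ij}((u,\xi),\cdot)=0$, then testing with $(0,\xi')$ gives $\xi'(u)=0$ for all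
$\xi'$, so $u=0$; testing with $(u',0)$ then gives $\xi=0$. So \eqref{eq:star} holds trivially.
Let $T_{ij}$, $A^{ij}$, $D_0^{ij}$ be given by Theorem~\ref{thm:general}, in the form constructed
above, and put
\[
\Phi_{ij}(u+n)=A^{ij}_{(u,0)}+\psi_{ij}(n)D_0^{ij}\in\mathcal H(T_{ij})
\qquad(u\in U_i,\ n\in N_i^2).
\]
Because $N_i^3=0$, we have $(u+n)(u'+n')=uu'\in N_i^2$, and by \eqref{eq:mult}
\[
\Phi_{ij}(u+n)\Phi_{ij}(u'+n')=\beta_{ij}\bigl((u,0),(u',0)\bigr)D^{ij}_0
=\psi_{ij}(uu')D_0^{ij}=\Phi_{ij}(uu').
\]
So $\Phi_{ij}:N_i\to\mathcal H(T_{ij})$ is an algebra homomorphism. If $\Phi_{ij}(u+n)=0$ for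
all $j\le d_i$, then taking the $K$-component of $\Phi_{i1}(u+n)e_0$ gives $u=0$; then
$\psi_{ij}(n)=0$ for all $j$, so $n=0$.

\emph{Assembling.} Choose distinct $\lambda_{ij}$ and put
$S=\bigoplus_{i,j}(T_{ij}+\lambda_{ij})$, acting on a finite direct sum of copies of $H$, which we
identify with $H$. By the splitting step,
\[
(c_i1_i+n_i)_i\longmapsto\bigoplus_{i,j}\bigl(c_iI+\Phi_{ij}(n_i)\bigr)
\]
is a unital homomorphism $\mathcal B\to\mathcal H(S)$. It is injective: if the image is $0$, then
each $c_i=0$ because $\Phi_{ij}(n_i)$ is nilpotent, and then $n_i=0$ by the previous step.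

\emph{The equivalence.} Let $\mathcal B$ be a finite-dimensional unital complex algebra with
$(\operatorname{rad}\mathcal B)^3=0$. If $\mathcal B$ embeds in some $\mathcal H(T)$, its
idempotents are central by (i). If its idempotents are central, then $\mathcal B$ is a product of
local algebras by Lemma~\ref{lem:local} and embeds unitally by what has just been proved.

\subsection{Proof of (iii)}
Let $T$ be algebraic. Then $\{p(T)x : p\text{ a polynomial}\}$ is finite-dimensional, hence
closed, and equals $[T]x$
for every $x$. Given $A,B\in\mathcal H(T)$ and $x\in H$, write $Ax=p(T)x$ and $Bx=q(T)x$. Then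
\[
ABx=Aq(T)x=q(T)Ax=q(T)p(T)x=p(T)q(T)x=p(T)Bx=Bp(T)x=BAx .
\]
A finite-rank operator is algebraic, so the last assertion of (iii) follows.
\qed

\begin{thebibliography}{9}
\bibitem{CHC}
\emph{Commutants and hyporeflexive closure of operators},
\url{http://www.theta.ro/jot/archive/2005-053-002/2005-053-002-008.pdf}.
\end{thebibliography}

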